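# A simplicial 3-ball that is not partitionable

## Partitionability of balls: the exact range of dimensions

**Theorem 1.** (a) There is a non-partitionable simplicial 3-ball $\Delta$ with 16 vertices and 48 facets; its $f$-vector is $(1,16,77,110,48)$. All its vertices lie on its boundary, and it is constructible.

(b) For every $d\ge 3$ there is a non-partitionable (constructible) simplicial $d$-ball.

(c) Every simplicial $d$-ball with $d\le 2$ is partitionable.

Hence all simplicial $d$-balls are partitionable if and only if $d\le 2$.

The ball in (a) will be written down explicitly. The rest of the lecture explains the words in this statement, does the low dimensions by hand, and then builds $\Delta$ and proves that no partition of it exists.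

## Boolean intervals, balls and gluing

A simplicial complex $\Delta$ on a finite vertex set $V$ is a collection of subsets of $V$ (its faces) closed under taking subsets. The dimension of a face $\sigma$ is $|\sigma|-1$, so the empty face has dimension $-1$. Facets are the maximal faces, and $\Delta$ is pure if all facets have the same dimension. We write vertex sets as words: $xyz$ means $\{x,y,z\}$. The $f$-vector of a 3-dimensional complex is $(1,f_0,f_1,f_2,f_3)$, where $f_i$ counts $i$-dimensional faces and the leading $1$ counts $\emptyset$. In a 3-dimensional complex, "triangle" means 2-face and "facet" means tetrahedron.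

**Definition (partitionable).** For $R\subseteq F$ put $[R,F]=\{\sigma: R\subseteq\sigma\subseteq F\}$. A pure complex with facets $F_1,\dots,F_m$ is *partitionable* if its set of faces is a disjoint union $[R_1,F_1]\sqcup\cdots\sqcup[R_m,F_m]$ with each $R_i\subseteq F_i$.

So each facet $F$ receives one interval, whose top is $F$ and whose bottom we call $R_F$. Given a partition, we say that *$F$ covers $\sigma$* if $R_F\subseteq\sigma\subseteq F$. Every face, including $\emptyset$, is covered by exactly one facet. Two immediate consequences are used constantly:

- $F$ covers the codimension-one face $F\setminus v$ if and only if $v\notin R_F$.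
- Different facets $F\neq F'$ have $R_F\ne R_{F'}$, because $R_F$ is covered by $F$ only.

For example, the path $x_0x_1x_2$ is partitioned by $[\emptyset,x_0x_1]$ and $[x_2,x_1x_2]$. Two disjoint edges $ab$, $cd$ are not partitionable. One of them, say $ab$, must cover $\emptyset$, so its interval is $\{\emptyset,a,b,ab\}$, and the remaining faces $c,d,cd$ have no common bottom. (This complex is of course not a ball.)

**Definition (simplicial ball).** A simplicial $d$-ball is a simplicial complex whose geometric realization is homeomorphic to a $d$-dimensional ball.

Why ask about balls? A complex is Cohen–Macaulay (over a field) if for each face $\sigma$ the reduced homology of the link of $\sigma$ vanishes below the dimension of that link. Every simplicial ball is Cohen–Macaulay. Stanley's partitionability conjecture asserted that every Cohen–Macaulay complex is partitionable. It is false: there is a 3-dimensional Cohen–Macaulay, non-partitionable complex with $f$-vector $(1,16,71,98,42)$. That complex is not a ball; it consists of 3 balls sharing common 2-dimensional faces. The question of what happens for balls is taken from "A Non-Partitionable Cohen-Macaulay Simplicial Complex", http://www.math.utep.edu/Faculty/duval/papers/utep15talk.pdf.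 The Cohen–Macaulay property plays no role in the proof below.

**Definition (shellable, constructible).** A pure $d$-complex is *shellable* if its facets can be ordered so that each facet $F_j$ with $j\ge2$ meets the union of the earlier ones in a nonempty union of $(d-1)$-faces of $F_j$. A pure $d$-complex is *constructible* if it is a simplex, or if it is the union of two constructible $d$-dimensional subcomplexes whose intersection is constructible of dimension $d-1$. (Here $\{\emptyset\}$ counts as the simplex of dimension $-1$.)

Shellable implies constructible. Indeed, distinct codimension-one faces $F\setminus u$, $F\setminus v$ of a simplex meet in $F\setminus\{u,v\}$, which has codimension one in each. So any nonempty set of codimension-one faces of a simplex, in any order, is a shelling. By induction on dimension, the intersection of $F_j$ with the earlier facets is constructible, and then one inducts on $j$.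

Shellable also implies partitionable. Let $R_j$ be the set of those $v\in F_j$ for which $F_j\setminus v$ lies in an earlier facet (and $R_1=\emptyset$). A face $\sigma\subseteq F_j$ lies in an earlier facet exactly when it misses some $v\in R_j$. So the faces that are new at step $j$ form $[R_j,F_j]$. For example, let $\beta$ be the bipyramid with facets $xy12$, $xy23$, $xy13$, three tetrahedra around the axis $xy$. In this order we get
$$[\emptyset,xy12],\qquad [3,xy23],\qquad [13,xy13]. \tag{1}$$
The sizes are $16+8+4=28$, matching $1+5+10+9+3$ faces. We will return to $\beta$.

We use the following textbook facts from topology.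

- **(T1)** A simplicial $d$-ball is pure, and for $d\ge1$ each $(d-1)$-face lies in one or two facets. Those in exactly one facet generate the boundary complex, a $(d-1)$-sphere.
- **(T2)** $\chi=1$ for a ball and $\chi=2$ for a 2-sphere. A triangulated 2-sphere with $n$ vertices has $2n-4$ triangles, because $3f_2=2f_1$ and $n-f_1+f_2=2$.
- **(T3)** In a simplicial 3-ball, the link of an edge $e$ is a cycle if $e$ is not in the boundary, and a path if it is. The reason: the link is a graph whose vertices correspond to the triangles at $e$ and whose edges correspond to the facets at $e$. By (T1) its degrees are 1 or 2. At a point $x$ in the relative interior of $e$, the local homology $H_i(|\Delta|,|\Delta|\setminus x)$ is $\tilde H_{i-2}$ of the link. It vanishes for $i=2$, so the link is connected. For $i=3$ it is nonzero exactly when $x$ is an interior point, and this distinguishes the cycle from the path.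
- **(T4)** If two 3-balls meet exactly in a disc contained in both boundaries, their union is a 3-ball. By the 2-dimensional Schoenflies theorem the disc is standard in each boundary sphere, and coning extends this to the balls, so we are gluing two half-balls. Likewise, two discs meeting exactly in an arc of both boundaries have a disc as union.
- **(T5)** An arc in a disc, with its ends on the boundary and otherwise in the interior, cuts the disc into two discs that meet exactly in the arc.

## Dimensions zero, one and two

This section proves part (c), the cases that can be done by hand. The 2-dimensional argument yields shellability of discs, which is needed again later.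

For $d=0$ the ball is one point $x$, and $[\emptyset,x]$ is a partition. For $d=1$ the ball is a path $x_0x_1\cdots x_m$ with $m\ge 1$, and $[\emptyset,x_0x_1]$ together with $[x_i,x_{i-1}x_i]$ for $i\ge2$ is a partition.

For $d=2$ we take triangles off one at a time. Let $D$ be a triangulated disc. Call a triangle $T$ of $D$ *removable* if the remaining triangles form a disc $D'$ and $T\cap D'$ is one edge of $T$, or the union of two edges of $T$. In the wheel with center $z$ and rim $1,2,3$, every triangle is removable, meeting the rest in two edges.

**Lemma 2.** If $D$ has at least two triangles and $e_0$ is a boundary edge, then there is a removable triangle not containing $e_0$.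

The edge $e_0$ is there to make the induction work: when we cut $D$ in two, we must not remove the triangle along which the pieces are glued.

**Proof.** Induct on the number of triangles. A *chord* is an interior edge with both ends on $\partial D$.

**Case 1: there is no chord.** Choose a boundary edge $xy\neq e_0$ and let $T=xyw$ be the triangle containing it. Suppose $w\in\partial D$. Then $wx$ and $wy$ have both ends on $\partial D$ and are not chords, so they are boundary edges. Thus $\partial T\subseteq\partial D$, and a circle contained in a circle is the whole circle, so $\partial T=\partial D$. Then the interior of $T$ is open and closed in the connected interior of $D$, so $D=T$, a contradiction. Hence $w$ is an interior vertex and $wx\cup wy$ is an arc as in (T5). It cuts $D$ into two discs. One of them is bounded by $wx\cup wy\cup xy$, hence is $T$ itself. The other consists of the remaining triangles and meets $T$ exactly in $wx\cup wy$. So $T$ is removable. Its only boundary edge is $xy\ne e_0$, so $e_0\not\subset T$.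

**Case 2: there is a chord $f$.** By (T5) it splits $D$ into discs $D_1\ni e_0$ and $D_2$ with $D_1\cap D_2=f$. A triangle of $D_2$ cannot contain $e_0$, since otherwise $e_0\subseteq D_1\cap D_2$, so $e_0=f$; but $f$ is an interior edge. If $D_2$ is a single triangle, then it is removable, since the rest is $D_1$ and it meets $D_1$ in $f$. Otherwise $D_2$ has at least two but fewer triangles than $D$, and $f$ is a boundary edge of $D_2$. By induction $D_2$ has a removable triangle $T\not\supset f$; let $D_2'$ be the disc formed by its other triangles. The triangle of $D_2$ containing $f$ is not $T$, so $f$ is a boundary edge of $D_2'$. Then $D_1\cup D_2'$ is a disc by (T4). Moreover $T\cap D_1\subseteq f\subseteq D_2'$, so $T\cap(D_1\cup D_2')=T\cap D_2'$. So $T$ is removable in $D$. $\square$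

Now remove triangles successively until one is left, and reverse the order. Each added triangle meets the earlier ones in one edge or two, so $D$ is shellable. The intervals can be read off:

- the first triangle $T$ contributes $[\emptyset,T]$;
- a triangle $T=xyw$ added along $xy$ brings the new faces $w,wx,wy,T$, that is, $[w,T]$;
- a triangle $T=xyw$ added along $wx\cup wy$ brings the new faces $xy,T$, that is, $[xy,T]$.

So every disc is partitionable, which proves (c).

Since shellable implies partitionable, a 3-ball proving (a) cannot be shellable. But exhibiting a non-shellable ball would not be enough: we must exclude every partition, not only those that come from shellings.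

## What the Euler characteristic of the whole ball forces

A sensible first attempt to exclude partitions is to count faces: a partition gives linear equations between the $f_i$ and the numbers of intervals with $|R_F|=k$, and one may hope for a negative number. For balls with no interior vertices the count gives something clean.

**Lemma 3.** Let $\Delta$ be a simplicial 3-ball all of whose vertices lie on $\partial\Delta$. In any partition of $\Delta$, $|R_F|\le2$ for every facet $F$, and exactly one facet has $R_F=\emptyset$.

**Proof.** Let $h_k$ be the number of facets with $|R_F|=k$. The empty face is covered exactly once, and $F$ covers $\emptyset$ iff $R_F=\emptyset$; so $h_0=1$.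

An interval $[R,F]$ with $|R|=k$ contains $\binom{4-k}{j-k}$ faces with $j$ elements. Summing over all intervals,
$$\begin{aligned} f_0&=4h_0+h_1, & f_1&=6h_0+3h_1+h_2,\\ f_2&=4h_0+3h_1+2h_2+h_3, & f_3&=h_0+h_1+h_2+h_3+h_4. \end{aligned}\tag{2}$$
In $f_0-f_1+f_2-f_3$ the coefficient of $h_0$ is $4-6+4-1=1$, that of $h_1$ is $1-3+3-1=0$, those of $h_2$ and $h_3$ are $-1+2-1=0$ and $1-1=0$, and that of $h_4$ is $-1$. Since the Euler characteristic is $1$, we get $h_0-h_4=1$, so $h_4=0$.

Now use the hypothesis on the vertices. The boundary is a 2-sphere with $f_0$ vertices, hence has $2f_0-4$ triangles. Counting pairs (facet, triangle in it), interior triangles count twice and boundary triangles once, so $4f_3=2f_2-(2f_0-4)$. Substituting (2), the right side is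
$$(8h_0+6h_1+4h_2+2h_3)-(8h_0+2h_1)+4=4h_1+4h_2+2h_3+4 .$$
Hence $4h_0+4h_3+4h_4=2h_3+4$. With $h_0=1$ and $h_4=0$ this gives $h_3=0$. $\square$

The hypothesis matters. Subdivide the tetrahedron $1234$ by an interior vertex $z$. Then $[\emptyset,z123]$, $[4,z124]$, $[34,z134]$, $[234,z234]$ is a partition, with sizes $16+8+4+2=30=1+5+10+10+4$, and it has an $R_F$ of size $3$.

Here the global count stops. For the ball $\Delta$ that we are going to build, with $f$-vector $(1,16,77,110,48)$, equations (2) have the solution $h=(1,12,35,0,0)$: indeed $4+12=16$, $6+36+35=77$, $4+36+70=110$ and $1+12+35=48$. All the numbers are nonnegative, so counting over the whole ball gives no contradiction. The information must come from where the small sets $R_F$ are located, so we repeat the Euler characteristic count on a part of the ball.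

## The same count on a sub-ball

**Definition (exit triangle).** Let $X\subseteq\Delta$ be a subcomplex that is a 3-ball. An *exit triangle* of $X$ is a triangle of $\partial X$ that is not in $\partial\Delta$.

An exit triangle has one facet in $X$ and one outside; it is where the covering can leave $X$. In the bipyramid $\beta$, the sub-ball consisting of $xy13$ alone has exit triangles $xy1$ and $xy3$.

**Lemma 4.** Let $\Delta$ be a simplicial 3-ball with all vertices on $\partial\Delta$, with a given partition. Let $X\subseteq\Delta$ be a subcomplex that is a 3-ball, and suppose no facet of $X$ contains two exit triangles. Then some facet $F$ of $X$ satisfies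

- $R_F=\emptyset$, or
- $R_F=\{v\}$, where $F\setminus v$ is an exit triangle.

**Proof.** Call faces of $X$ not in $\partial X$ *internal*.

**Step 1: Euler characteristic of the interior.** The aim is a relation between the numbers $t$, $n_2$, $n_1$ of facets, internal triangles and internal edges of $X$. There are no internal vertices: such a vertex would be an interior point of $|X|$, hence by invariance of domain an interior point of $|\Delta|$, but all vertices lie on $\partial\Delta$. So $\chi(X)-\chi(\partial X)=-n_1+n_2-t$, and this is $1-2=-1$. Thus
$$t-n_2+n_1=1. \tag{3}$$

**Step 2: internal triangles.** We distribute $n_2$ over the facets. An internal triangle lies in two facets of $X$, and in no other facet of $\Delta$ by (T1). The facet covering it contains it, so exactly one of the two covers it, and exactly one does not.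

**Step 3: internal edges.** We distribute $n_1$ over the facets. Let $e$ be an internal edge. By (T3) applied to $X$, the facets of $X$ containing $e$ form a cycle $F_1,\dots,F_m$, consecutive ones sharing an internal triangle at $e$. These are all the facets of $\Delta$ containing $e$: the link of $e$ in $\Delta$ is a path or a cycle and contains this cycle, so it equals it.

Write $e=F_i\setminus\{u,w\}$. The two triangles of $F_i$ at $e$ are $F_i\setminus u$ and $F_i\setminus w$. Now $F_i$ covers $e$ iff $u,w\notin R_{F_i}$, that is, iff $F_i$ covers both of these triangles. Since $e$ is covered exactly once, exactly one $F_i$ covers both its triangles at $e$.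

Let $\alpha_k$ be the number of $F_i$ covering exactly $k$ of their two triangles at $e$. There are $m$ triangles at $e$, each covered once, by one of the $F_i$, so $2\alpha_2+\alpha_1=m$; and $\alpha_2+\alpha_1+\alpha_0=m$. Hence $\alpha_0=\alpha_2=1$: exactly one $F_i$ covers neither of its triangles at $e$.

**Step 4: a sum over facets equal to 1.** For a facet $F$ of $X$ let $n_2(F)$ be the number of internal triangles of $F$ not covered by $F$, and let $n_1(F)$ be the number of internal edges $e\subset F$ such that $F$ covers neither of its two triangles containing $e$. Steps 2 and 3 say $\sum_F n_2(F)=n_2$ and $\sum_F n_1(F)=n_1$, so (3) becomes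
$$\sum_{F\in X}\bigl(1-n_2(F)+n_1(F)\bigr)=1. \tag{4}$$

**Step 5: which summands can be positive.** The triangles not covered by $F$ are the $F\setminus v$ with $v\in R_F$. None is in $\partial\Delta$, because a triangle of $\partial\Delta$ must be covered by the only facet containing it. So each is either internal to $X$ or an exit triangle. The only edges of $F$ with both triangles uncovered by $F$ are the $F\setminus\{u,v\}$ with $u,v\in R_F$, $u\neq v$. By Lemma 3, $|R_F|\le2$, which leaves three cases.

- $R_F=\{u,v\}$. By hypothesis at most one of $F\setminus u$, $F\setminus v$ is an exit triangle, so $n_2(F)\ge1$. If $n_2(F)=1$, the other uncovered triangle is an exit triangle. It contains the edge $F\setminus\{u,v\}$, which therefore lies in $\partial X$, so $n_1(F)=0$ and the summand is $0$. If $n_2(F)=2$, then $n_1(F)\le1$ and the summand is at most $0$.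
- $R_F=\{v\}$. Then $n_1(F)=0$. The summand is $0$ if $F\setminus v$ is internal, and $1$ if $F\setminus v$ is an exit triangle.
- $R_F=\emptyset$. Then $n_2(F)=n_1(F)=0$ and the summand is $1$.

By (4) some summand is positive. Its facet is of one of the two kinds claimed. $\square$

To see the bookkeeping, take $X=\Delta=\beta$ with the partition (1). Here $t=3$, $n_2=3$, and $n_1=1$ for the axis $xy$. The facet $xy12$ covers both of its triangles at $xy$, the facet $xy23$ covers only $xy3$, and $xy13$ covers neither. The summands in (4) are $1$, $0$ and $1-2+1=0$.

The hypothesis on exit triangles cannot be dropped. Take $X=\{xy13\}$ with all its faces, inside $\beta$. It has two exit triangles, $xy1$ and $xy3$, and in (1) its facet has $R=\{1,3\}$, so the conclusion of Lemma 4 fails.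

## Making sub-balls compete for the same vertices

Lemma 4 assigns to each suitable sub-ball $X$ a *label*: either $\emptyset$ or a vertex $v$ opposite to an exit triangle in its facet of $X$. Different facets have different $R_F$. So if a ball contains $N$ suitable sub-balls with no common facet, and all the vertices opposite to their exit triangles belong to a set $H$, then $N\le|H|+1$. To contradict partitionability we need $N\ge|H|+2$.

The simplest sub-ball does not help. Let $X$ be one tetrahedron $F$ glued to the rest of the ball along one triangle only, with a new vertex $v$ opposite to it. The label is $\emptyset$ or $v$, but $v$ lies in no other facet, so nobody competes for it.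

The most direct way to create competition is to glue many copies of one sub-ball along a common disc. In a ball this stops at once: by (T1) a triangle lies in at most two facets, so no more than two sub-balls without common facets can contain a given triangle. The sub-balls must be glued along discs without common triangles, and they can share labels only through lower-dimensional faces. The remedy is to let them share single vertices. Suppose we have $n$ "hub" vertices $o_1,\dots,o_n$ and, for each pair $i<j$, a sub-ball whose label can only be $\emptyset$, $o_i$ or $o_j$. Then we need $\binom n2\ge n+2$. This fails for $n=2$ ($1<4$) and $n=3$ ($3<5$), and holds for $n=4$ ($6=6$). So we need a sub-ball with two hubs, and a core ball whose boundary carries four hubs and six gluing discs, one for each pair.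

## The five-tetrahedron gadget

The sub-ball must be glued along a disc that contains both hubs, each of its facets may contain at most one triangle of that disc, and the opposite vertices must all be hubs.

Let $X=X(o,o';p,q,r,s)$ be the complex on six vertices with facets
$$a=oo'pq,\qquad b=o'pqr,\qquad c=oqrs,\qquad d=oo'rs,\qquad e=oo'qr,$$
and let $A$ be the subcomplex generated by the triangles $opq$, $pqr$, $qrs$, $o'rs$. The exchange $o\leftrightarrow o'$, $p\leftrightarrow s$, $q\leftrightarrow r$ is a symmetry: it swaps $a,d$ and $b,c$, fixes $e$, and preserves $A$. The triangles of the facets are:

| facet | triangle in $A$ | vertex opposite to it | other triangles in one facet | triangles in two facets |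
|---|---|---|---|---|
| $a=oo'pq$ | $opq$ | $o'$ | $oo'p$ | $oo'q,\ o'pq$ |
| $b=o'pqr$ | $pqr$ | $o'$ | $o'pr$ | $o'pq,\ o'qr$ |
| $c=oqrs$ | $qrs$ | $o$ | $oqs$ | $oqr,\ ors$ |
| $d=oo'rs$ | $o'rs$ | $o$ | $oo's$ | $oo'r,\ ors$ |
| $e=oo'qr$ | none | none | none | $oo'q,\ oo'r,\ oqr,\ o'qr$ |

**Step 1: $X$ is a 3-ball.** We add the facets in the order $e,a,b,d,c$ and use (T4).

- The facet $a$ has the new vertex $p$, so it meets $e$ in $oo'q$.
- The facet $b$ meets $a$ in $o'pq$ and $e$ in $o'qr$. So it meets the previous part in $o'pq\cup o'qr$.
- The facet $d$ has the new vertex $s$, so it meets the previous part in the triangle $oo'r$ of $e$.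
- The facet $c$ meets $d$ in $ors$ and $e$ in $oqr$. It meets $a$ only in $oq$ and $b$ only in $qr$, both contained in $oqr$. So it meets the previous part in $ors\cup oqr$.

Each intersection is one triangle, or two triangles sharing an edge: a disc. At the moment of gluing each of these triangles lies in only one earlier facet (see the last column of the table), so the disc is in the boundary. Hence $X$ is a 3-ball, and the order is a shelling.

**Step 2: the triangles.** By the table, $X$ has 14 triangles. Six are internal. The boundary consists of the four triangles of $A$ together with
$$B=\{oo'p,\ o'pr,\ oqs,\ oo's\}.$$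

**Step 3: the edges.** We find the edges that can later identify the gadget. Of the 15 pairs of vertices only $ps$ lies in no facet, so $X$ has 14 edges. Nine lie in $A$: $op,oq,pq,pr,qr,qs,rs,o'r,o's$. The other five,
$$oo',\quad o'p,\quad o'q,\quad or,\quad os,$$
we call *new*. Every triangle of $X$ not in $A$ contains a new edge: $oo'p$, $oo'q$, $oo'r$, $oo's$ contain $oo'$; $o'pq$ and $o'pr$ contain $o'p$; $o'qr$ contains $o'q$; $oqr$ and $ors$ contain $or$; $oqs$ contains $os$. Every facet contains a new edge: $oo'$ for $a,d,e$; $o'p$ for $b$; $or$ for $c$. All six vertices are in $A$. Therefore
$$\text{a face of } X \text{ containing no new edge lies in } A. \tag{5}$$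

**Step 4: $A$ is a disc.** It is a strip: starting from $opq$, the triangles $pqr$, $qrs$, $o'rs$ are added along $pq$, $qr$, $rs$, each with a new vertex $r$, $s$, $o'$. So $A$ is a disc, and this order shells it.

**Step 5: exits.** By the table each facet contains at most one triangle of $A$, and the vertex of the facet opposite to it is $o$ or $o'$. So if the exit triangles of $X$ in some ball are exactly the triangles of $A$, Lemma 4 gives $X$ a label in $\emptyset,o,o'$.

As a check of (3) for $X$: $t=5$ and $n_2=6$, so $n_1$ must be $2$. The internal edges are $o'q$, which lies in $a,b,e$, and $or$, which lies in $c,d,e$.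

## The cuboctahedron with four hubs

The core needs a sphere with six discs, one for each pair of hubs, arranged like the six edges of a tetrahedron graph. The cuboctahedron has such a boundary: four triangles play the hubs, six parallelograms the edges, and four other triangles the regions.

**Step 1: the polytope and its facets.** In the 3-space $\sum x_i=0$ of $\mathbb R^4$ let
$$P=\mathrm{conv}\{c_{ij}:\ i\neq j\in\{1,2,3,4\}\},\qquad c_{ij}=e_i-e_j .$$
A nonconstant functional $y=(y_1,\dots,y_4)$ takes the value $y_i-y_j$ at $c_{ij}$. It is therefore maximized on $P$ at the $c_{ij}$ with $i\in S=\operatorname{argmax}y$ and $j\in T=\operatorname{argmin}y$. The resulting face is $\mathrm{conv}\{e_i:i\in S\}+\mathrm{conv}\{-e_j:j\in T\}$, a sum of two simplices in disjoint sets of coordinates, so its dimension is $|S|+|T|-2$. Any disjoint nonempty $S,T$ occur. So all 12 points $c_{ij}$ are vertices, and the facets of $P$ correspond to partitions $S\sqcup T=\{1,2,3,4\}$ with $S,T\ne\emptyset$: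

- triangles $t_i=\{c_{ij}:j\ne i\}$ (four of them);
- triangles $u_j=\{c_{ij}:i\ne j\}$ (four of them);
- for each pair $i<j$ with complement $k<l$, a parallelogram with vertices
$$p=c_{ik},\quad q=c_{il},\quad r=c_{jk},\quad s=c_{jl}, \tag{6}$$
with sides $pq\subset t_i$, $rs\subset t_j$, $pr\subset u_k$, $qs\subset u_l$, and diagonals $qr$ and $ps$ (note $q+r=p+s$).

Edges are the faces with $|S|+|T|=3$; there are $12+12=24$. Explicitly, (6) reads:

| $ij$ | $kl$ | $p$ | $q$ | $r$ | $s$ |
|---|---|---|---|---|---|
| 12 | 34 | $c_{13}$ | $c_{14}$ | $c_{23}$ | $c_{24}$ |
| 13 | 24 | $c_{12}$ | $c_{14}$ | $c_{32}$ | $c_{34}$ |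
| 14 | 23 | $c_{12}$ | $c_{13}$ | $c_{42}$ | $c_{43}$ |
| 23 | 14 | $c_{21}$ | $c_{24}$ | $c_{31}$ | $c_{34}$ |
| 24 | 13 | $c_{21}$ | $c_{23}$ | $c_{41}$ | $c_{43}$ |
| 34 | 12 | $c_{31}$ | $c_{32}$ | $c_{41}$ | $c_{42}$ |

**Step 2: triangulate the boundary.** Cut each parallelogram by the diagonal $qr$ into the triangles $pqr$ and $qrs$. The boundary sphere of $P$ now has $8+12=20$ triangles and $24+6=30$ edges.

**Step 3: triangulate $P$ without new vertices.** We want a triangulation inducing exactly the diagonals of Step 2. Put $v=c_{14}$. The parallelograms containing $v$ are those of $\{1,2\}$ and $\{1,3\}$, and in both $v=q$ lies on the chosen diagonal. Let $D$ be the complex of boundary triangles lying in the facets of $P$ that do not contain $v$, and let $C'=v*D$ be the cone.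

This is a triangulation of $P$. On each ray from $v$ that contains a point of $P$ other than $v$, the last point of $P$ lies in $D$ and no other point does. Indeed, at the last point $y$ some facet inequality $\langle a,z\rangle\le\beta_0$ holds with equality and is about to be violated, so $\langle a,v\rangle<\beta_0$, and $y$ is in a facet not containing $v$. Conversely, a point in a facet not containing $v$ is the last point on its ray, since the corresponding inequality is violated just beyond it.

The facets containing $v$ are $t_1$, $u_4$ and the two parallelograms of $\{1,2\}$ and $\{1,3\}$. The cone from $v$ induces on them the cones over their sides not containing $v$, namely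
$$c_{12}c_{13},\qquad c_{24}c_{34},\qquad c_{13}c_{23},\ c_{23}c_{24},\qquad c_{12}c_{32},\ c_{32}c_{34}.$$
That leaves $t_1$ and $u_4$ whole, and cuts the two parallelograms by the diagonals through $v$, which are the diagonals $qr$. So $\partial C'$ is exactly the subdivision of Step 2. Six of the 20 boundary triangles contain $v$, hence $D$ has 14 triangles and $C'$ has 14 tetrahedra.

The vertex $v$ is joined on the boundary to the six vertices $c_{12},c_{13},c_{23},c_{24},c_{34},c_{32}$. The other $12-1-6=5$ vertices give the five interior edges of $C'$. So $C'$ has $30+5=35$ edges.

**Step 4: add the hubs.** Add four new vertices $o_1,\dots,o_4$ and the tetrahedra $o_it_i:=\{o_i\}\cup t_i$. Since $o_i$ is new, $o_it_i$ meets the previous complex in the triangle $t_i$, which is in its boundary. By (T4) the result $C$ is a 3-ball. It has $12+4=16$ vertices and $14+4=18$ facets. Its edges are of the form $c_{ab}c_{a'b'}$ or $o_ic_{ij}$. Its boundary triangles are the four $u_j$, the 12 triangles $pqr$, $qrs$ of the parallelograms, and the 12 triangles $o_i\tau$ with $\tau$ an edge of $t_i$.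

## Attaching six gadgets to the core

For each pair $i<j$, with complement $k<l$ and $p,q,r,s$ as in (6), let
$$X_{ij}=X(o_i,o_j;p,q,r,s),$$
let $A_{ij}$ and $B_{ij}$ be the corresponding $A$ and $B$, and put
$$\Delta=C\cup\bigcup_{i<j}X_{ij}.$$
For instance, the facets of $X_{12}$ are $o_1o_2c_{13}c_{14}$, $o_2c_{13}c_{14}c_{23}$, $o_1c_{14}c_{23}c_{24}$, $o_1o_2c_{23}c_{24}$, $o_1o_2c_{14}c_{23}$.

**Step 1: the discs $A_{ij}$ lie in $\partial C$ and have no common triangles.** The triangles of $A_{ij}$ are $o_ipq$, $pqr$, $qrs$, $o_jrs$. Since $pq\subset t_i$ and $rs\subset t_j$, all four are boundary triangles of $C$. They determine the pair: $pqr$ and $qrs$ lie in only one parallelogram, and a triangle $o_ac_{ab}c_{ac}$ belongs to the pair consisting of $a$ and the index different from $a,b,c$. So the six discs have 24 different triangles, which are all the boundary triangles of $C$ except $u_1,\dots,u_4$.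

**Step 2: intersections.** The aim is to show that gadgets meet $C$ and each other only inside the discs. The new edges of $X_{ij}$ are
$$o_io_j,\quad o_jc_{ik},\quad o_jc_{il},\quad o_ic_{jk},\quad o_ic_{jl}.$$
None is an edge of $C$, where $o_b$ is joined only to the vertices $c_{bf}$. Each determines $\{i,j\}$, since an edge $o_bc_{af}$ with $a\ne b$ determines $\{a,b\}$. So different gadgets have different new edges, and a new edge of $X_{ij}$ is not an edge of another gadget $X_{i'j'}$ either: the edges of $X_{i'j'}$ lie in $A_{i'j'}\subseteq C$ or are new edges of $X_{i'j'}$. Thus a face of $X_{ij}$ that lies in $C$ or in another gadget contains no new edge of $X_{ij}$, and by (5) it lies in $A_{ij}$. Hence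
$$X_{ij}\cap C=A_{ij},\qquad X_{ij}\cap X_{i'j'}\subseteq A_{ij}\cap A_{i'j'}\subseteq C. \tag{7}$$
In particular, different gadgets have no common facet, and no facet of a gadget is a facet of $C$.

**Step 3: $\Delta$ is a 3-ball.** Add the gadgets to $C$ one at a time. By (7), each $X_{ij}$ meets the current complex exactly in the disc $A_{ij}$. This disc lies in $\partial X_{ij}$. It also lies in the boundary of the current ball: each of its triangles lies in only one facet of $C$, and in no facet of an earlier gadget, since otherwise by (7) it would lie in another disc $A_{i'j'}$, against Step 1. By (T4) the union is again a 3-ball.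

**Step 4: boundary and exit triangles.** We check the hypotheses of Lemma 4. The triangles of $A_{ij}$ lie in a facet of $C$ and in a facet of $X_{ij}$, so they are not in $\partial\Delta$. The triangles of $B_{ij}$ contain new edges, so they lie in no facet outside $X_{ij}$, and they are in $\partial\Delta$. With the four $u_j$, we conclude that $\partial\Delta$ consists of $u_1,\dots,u_4$ and the triangles of the six sets $B_{ij}$. Hence the exit triangles of $X_{ij}$ are exactly the four triangles of $A_{ij}$, and no facet of $X_{ij}$ contains two of them. Finally, every vertex lies on $\partial\Delta$: $c_{ij}\in u_j$, and $o_i,o_j$ lie in the triangle $o_io_jp$ of $B_{ij}$.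

**Step 5: face numbers.** The gadgets add no vertices, so $f_0=16$. Further $f_3=14+4+6\cdot5=48$. The edges are the 35 of $C'$, the 12 edges $o_ic_{ij}$, and $6\cdot5$ new ones, so $f_1=77$. From $f_0-f_1+f_2-f_3=1$ we get $f_2=110$. As a check, $\partial\Delta$ has $2\cdot16-4=28=4+6\cdot4$ triangles, and $4\cdot48=192=2\cdot110-28$.

## Six gadgets, five possible bottoms

Suppose $\Delta$ has a partition. By Step 4 above, Lemma 4 applies to each of the six balls $X_{ij}$. The vertex opposite to an exit triangle in its facet of $X_{ij}$ is always $o_i$ or $o_j$. So each $X_{ij}$ contains a facet $F$ with
$$R_F=\emptyset\quad\text{or}\quad R_F=\{o_i\}\quad\text{or}\quad R_F=\{o_j\}.$$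
Different gadgets have no facet in common, so this gives six different facets with
$$R_F\in\bigl\{\emptyset,\{o_1\},\{o_2\},\{o_3\},\{o_4\}\bigr\}.$$
Different facets have different $R_F$, and only five values are available. This is a contradiction, so $\Delta$ is not partitionable. $\blacksquare$

## Constructibility of $\Delta$

To complete (a) we show that every piece is shellable and that the gluings are of the kind allowed in the definition of constructible.

**Step 1: $C$ is shellable.** The complex $D$ consists of the triangles of a triangulated 2-sphere that do not contain the vertex $v$. The triangles containing $v$ form a disc, so $D$ is a disc by the Schoenflies theorem, and it is shellable by the consequence of Lemma 2. If $T_1,\dots,T_{14}$ is a shelling of $D$, then $vT_1,\dots,vT_{14}$ is a shelling of $C'=v*D$. Indeed, $vT_j$ meets the union of the earlier tetrahedra in the cone from $v$ over the intersection of $T_j$ with the earlier triangles, a nonempty union of triangles of $vT_j$. Each $o_it_i$ is then added along the single triangle $t_i$, a shelling step.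

**Step 2: the gluing.** Each $X_{ij}$ was shelled in the order $e,a,b,d,c$, and each strip $A_{ij}$ is shellable. Shellable complexes are constructible. So $\Delta$ arises from the constructible 3-ball $C$ by gluing on the constructible 3-balls $X_{ij}$ one after another, each time with intersection the constructible 2-dimensional complex $A_{ij}$. Hence $\Delta$ is constructible, and (a) is proved. $\blacksquare$

## Cones and the higher dimensions

For (b) we cone repeatedly; we need that coning cannot create a partition.

**Lemma 5.** Let $\Gamma$ be a pure complex and $w$ a new vertex. If the cone $w*\Gamma$ is partitionable, then so is $\Gamma$.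

**Proof.** Let $F_i$ be the facets of $\Gamma$. The facets of the cone are the $F_i\cup w$, so a partition has the form $w*\Gamma=\bigsqcup[R_i,F_i\cup w]$. The face $F_i$ lies in the single facet $F_i\cup w$, so it is covered by it. Thus $R_i\subseteq F_i$, and $w\notin R_i$. The faces of $[R_i,F_i\cup w]$ that do not contain $w$ form $[R_i,F_i]$. The faces of $w*\Gamma$ not containing $w$ are those of $\Gamma$. Hence $\Gamma=\bigsqcup[R_i,F_i]$. $\square$

The cone over a $d$-ball is a $(d+1)$-ball. Coning preserves constructibility: the cone over a simplex is a simplex, and
$$w*(\Gamma_1\cup\Gamma_2)=(w*\Gamma_1)\cup(w*\Gamma_2),\qquad (w*\Gamma_1)\cap(w*\Gamma_2)=w*(\Gamma_1\cap\Gamma_2),$$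
so one can induct on the dimension and the number of facets. Starting with $\Delta$ and coning $d-3$ times gives a constructible simplicial $d$-ball that is not partitionable, for every $d\ge3$. This proves (b). Part (c) was proved above, so all simplicial $d$-balls are partitionable if and only if $d\le2$. $\blacksquare$
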